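\title{An inequality for the nonzero eigenvalues of a nonnegative matrix}

\begin{abstract}
Let $1=\lambda_1,\lambda_2,\dots,\lambda_k$, $k\ge 2$, be the nonzero eigenvalues of a nonnegative matrix of spectral radius $1$. We prove the conjectured inequality $\prod_{i\ge2}(1-\lambda_i)\le\sum_{i\ge2}(1-\lambda_i)$ and determine its cases of equality. The main tool is a trigonometric polynomial with positive nonconstant coefficients that lies below $-\log|1-e^{i\theta}|$ and touches it at the nontrivial $k$-th roots of unity. It gives an exponential bound for the product in terms of the power sums of the $\lambda_i$. We also extend the inequality to a bound for $\prod_i(x-\lambda_i)$ and its derivative at every $x\ge1$.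
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $A$ be an $n\times n$ matrix with real nonnegative entries and spectral radius $1$. By the Perron--Frobenius theorem, $1$ is an eigenvalue of $A$. Let $\lambda_1=1,\lambda_2,\dots,\lambda_k$ be all the nonzero eigenvalues of $A$, listed with algebraic multiplicity, and put
\begin{equation}\label{eq:qsigma}
q=\prod_{i=2}^k(1-\lambda_i),\qquad \sigma=\sum_{i=2}^k(1-\lambda_i).
\end{equation}
Both numbers are real, because the nonreal eigenvalues of a real matrix come in conjugate pairs of equal multiplicity. It is conjectured in \cite{conj} that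
\[
q\le\sigma .
\]
We assume $k\ge2$ throughout; for $k=1$ the product is empty and the sum is $0$. This paper proves the conjecture.

Let $P(x)=\prod_{i=1}^k(x-\lambda_i)$ be the characteristic polynomial of $A$ with the factor $x^{n-k}$ removed. Then $q=P'(1)$ and $\sigma=k-\operatorname{tr}A$, so the conjecture reads $P'(1)\le k-\operatorname{tr}A$. The Boyle--Handelman inequality $P(x)\le x^k-1$ for $x\ge1$ compares two polynomials that vanish at $1$, so it gives $P'(1)\le k$; the conjecture improves this by the trace. The simplest cases support it. For $k=2$ the two sides coincide. For a diagonal matrix each $1-\lambda_i$ lies in $[0,1]$, so the product is at most any one term of the sum. For the $k\times k$ cyclic permutation matrix $P(x)=x^k-1$ and $q=k=\sigma$. For the identity matrix $I_k$ we have $q=0=k-\operatorname{tr}A$, so the coefficient $1$ of $\operatorname{tr}A$ cannot be increased.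

The proof does not use the entries of $A$. It uses the location of the eigenvalues and the signs of the power sums $s_n=\sum_{i=1}^k\lambda_i^n$, which for a nonnegative matrix satisfy $s_n=\operatorname{tr}A^n\ge0$ for every $n\ge1$.

\begin{definition}\label{def:adm}
A family $\lambda_1,\dots,\lambda_k$ of complex numbers, with repetitions and zeros allowed, is \emph{admissible} if $k\ge2$, $\lambda_1=1$, $|\lambda_i|\le1$ for all $i$, the family is closed under complex conjugation (with multiplicities), and $s_n\ge0$ for $1\le n\le k-2$.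
\end{definition}

The nonzero eigenvalues of $A$ form an admissible family. For an admissible family we define $q$ and $\sigma=k-s_1$ by \eqref{eq:qsigma}. The $s_n$ are real, $\sigma=\sum_{i\ge2}\operatorname{Re}(1-\lambda_i)\ge0$, and $q\ge0$, since a real $\lambda_i$ contributes the factor $1-\lambda_i\ge0$ and a conjugate pair $b,\bar b$ contributes $|1-b|^2$.

\begin{theorem}\label{thm:main}
Every admissible family satisfies $q\le\sigma$. In particular the conjecture holds.
\end{theorem}

The conditions in Definition~\ref{def:adm} cannot simply be dropped. The family $1,-1,-1,-1$ has $s_1<0$ and $q=8>6=\sigma$. The family $1,i,i,i,-i,-i,-i$ has $s_1=1$ but $s_2=-5$, and again $q=8>6=\sigma$; so the sign of $s_1$ alone does not suffice. The family $1,2i,-2i$ has $k=3$ and $s_1=1$ but leaves the unit disc, and $q=5>2=\sigma$.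

\begin{theorem}\label{thm:equality}
For the nonzero eigenvalues of a nonnegative matrix of spectral radius $1$ with $k\ge2$, the equality $q=\sigma$ holds if and only if \textup{(a)} $k=2$, or \textup{(b)} all $\lambda_i$ equal $1$, or \textup{(c)} $\lambda_1,\dots,\lambda_k$ are exactly the $k$-th roots of unity.
\end{theorem}

The main step toward both theorems is a bound that involves all the power sums in Definition~\ref{def:adm}.

\begin{theorem}\label{thm:exp}
Let $k\ge3$. There are constants $h_1,\dots,h_{k-2}>0$, depending only on $k$, with $h_1=1-\frac2k$, such that every admissible family of size $k$ satisfies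
\[
q\le k\exp\Big(-\sum_{n=1}^{k-2}h_ns_n\Big)\le k\,e^{-(1-2/k)s_1}.
\]
The constant $1-\frac2k$ in the last bound cannot be increased in the class of admissible families.
\end{theorem}

Finally, Theorem~\ref{thm:main} extends from the point $x=1$ to the half-line $x\ge1$.

\begin{theorem}\label{thm:x}
Let $A$ be a nonnegative matrix of spectral radius $1$ with $k\ge2$ nonzero eigenvalues $\lambda_1,\dots,\lambda_k$, and let $P(x)=\prod_{i=1}^k(x-\lambda_i)$. For all $x\ge1$,
\[
P'(x)\le kx^{k-1}-(\operatorname{tr}A)\,x^{k-2},\qquad P(x)\le x^k-1-\frac{\operatorname{tr}A}{k-1}\,\big(x^{k-1}-1\big).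
\]
\end{theorem}

The first inequality at $x=1$ is the conjecture. The second strengthens the Boyle--Handelman inequality, since $\operatorname{tr}A\ge0$.

One textbook identity is used several times. For complex numbers $\mu_1,\dots,\mu_k$ with power sums $s_n(\mu)$ and $\prod_i(x-\mu_i)=x^k+a_1x^{k-1}+\dots+a_k$, the series $\log(1-u)=-\sum_{n\ge1}u^n/n$ gives
\begin{equation}\label{eq:newton}
1+a_1t+\dots+a_kt^k=\prod_{i=1}^k(1-\mu_it)=\exp\Big(-\sum_{n\ge1}\frac{s_n(\mu)}{n}\,t^n\Big),
\end{equation}
as formal power series in $t$, and as numbers when $|\mu_it|<1$ for all $i$. Comparing both sides modulo $t^{m+1}$ for $m\le k$, we see that $a_1,\dots,a_m$ and $s_1(\mu),\dots,s_m(\mu)$ determine each other, and that the former all vanish if and only if the latter do. This is the content of Newton's identities.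

\section{The method and the cases $k=3$ and $k=4$}\label{sec:idea}

To bound $q$ from above is to bound $-\log q=\sum_{i\ge2}-\log|1-\lambda_i|$ from below. In the open unit disc $-\log|1-z|=\sum_{n\ge1}\operatorname{Re}z^n/n$. Summing this over \emph{all} $\lambda_i$ would formally give $\sum_n s_n/n$, a series with nonnegative terms when the $\lambda_i$ come from a matrix. But the power sums include $\lambda_1=1$, where $-\log|1-z|$ is infinite. We therefore replace $-\log|1-z|$ by a smaller function that is finite at $1$ and still a positive combination of the functions $\operatorname{Re}z^n$, up to a constant.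

Take $k=3$. For $|z|\le1$, $z\ne1$, put $c=\operatorname{Re}z\in[-1,1)$. Then $|1-z|^2=1-2c+|z|^2\le2-2c$, so $-\log|1-z|\ge f(c)$, where
\begin{equation}\label{eq:f}
f(c)=-\tfrac12\log(2-2c),
\end{equation}
with equality on the unit circle. The function $f$ is convex, so it lies above its tangent line at $c=-\frac12$, the real part of the nontrivial cube roots of unity. As $f(-\frac12)=-\frac12\log3$ and $f'(-\frac12)=\frac13$,
\[
-\log|1-z|\ \ge\ -\tfrac12\log3+\tfrac13\big(\operatorname{Re}z+\tfrac12\big).
\]
If $q\neq0$, we add these inequalities for $z=\lambda_2$ and $z=\lambda_3$. The two terms $\frac12$ add up to $\lambda_1=1$, and we obtain $-\log q\ge-\log3+\frac13s_1$, that is, $q\le3e^{-s_1/3}$. This is Theorem~\ref{thm:exp} for $k=3$.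

In general, suppose that $h(z)=h_0+\sum_{n=1}^Nh_n\operatorname{Re}z^n$ satisfies $h(z)\le-\log|1-z|$ on the closed disc minus $1$. Since $\sum_{i=1}^kh(\lambda_i)=kh_0+\sum_nh_ns_n$, for $q\ne0$ we get
\begin{equation}\label{eq:scheme}
\log q=\sum_{i=2}^k\log|1-\lambda_i|\le-\sum_{i=2}^kh(\lambda_i)=h(1)-kh_0-\sum_{n=1}^Nh_ns_n .
\end{equation}
The hypothesis $s_n\ge0$ is useful only if $h_n\ge0$. Since the conjecture is an equality for the $k$-th roots of unity, \eqref{eq:scheme} must be an equality for them as well, so $h$ must touch $-\log|1-z|$ at $e^{i\theta_j}$, where $\theta_j=2\pi j/k$ and $1\le j\le k-1$. On the circle, $h(e^{i\theta})=p(\cos\theta)$ for a polynomial $p$ of degree at most $N$, and we need $p\le f$ on $[-1,1)$ with equality at the points $\cos\theta_j$. At each such point inside $(-1,1)$ this prescribes the value and the derivative of $p$; at $-1$, which occurs for even $k$, it prescribes the value only. For odd $k$ there are $(k-1)/2$ interior points, and for even $k$ there are $(k-2)/2$ interior points and $-1$. This makes $k-1$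 conditions in both cases, and Hermite interpolation meets them with degree $N=k-2$. This is the source of the range $n\le k-2$ in Definition~\ref{def:adm}.

For $k=4$ the nodes are $0$ (double) and $-1$. From $f(0)=-\frac12\log2$, $f'(0)=\frac12$ and $f(-1)=-\log2$ we find $p(c)=-\frac12\log2+\frac12c+\frac12(1-\log2)c^2$, and $\cos^2\theta=\frac12(1+\cos2\theta)$ gives $h_1=\frac12$ and $h_2=\frac14(1-\log2)$. Here $h_2>0$ comes out as a numerical fact. The difficulty for general $k$ is to find a reason why all $h_n$ are positive.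

\section{A polynomial minorant of $-\log|1-z|$}\label{sec:minorant}

\begin{proposition}\label{prop:h}
Let $k\ge3$. There are real numbers $h_0,\dots,h_{k-2}$ such that $h(z)=h_0+\sum_{n=1}^{k-2}h_n\operatorname{Re}z^n$ has the following properties.
\begin{enumerate}
\item[\textup{(i)}] $h_n>0$ for $1\le n\le k-2$, and $h_1=1-\frac2k$.
\item[\textup{(ii)}] $h(z)\le-\log|1-z|$ for $|z|\le1$, $z\ne1$, with equality exactly when $z^k=1$.
\item[\textup{(iii)}] $h(1)-kh_0=\log k$.
\end{enumerate}
\end{proposition}

The plan is to write $f$ as an integral of the kernels $1/(x-c)$ over $x\ge1$ and to interpolate each kernel. For a kernel, the interpolating polynomial, its error and its expansion in cosines are all explicit.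

\subsection*{Chebyshev polynomials}
The polynomials $T_n$ and $U_n$ have degree $n$ and are characterized by
\[
T_n(y)=\tfrac12(\zeta^n+\zeta^{-n}),\qquad U_n(y)=\sum_{j=0}^n\zeta^{\,n-2j}\qquad\text{for } y=\tfrac12(\zeta+\zeta^{-1}).
\]
With $\zeta=e^{i\theta}$ we get $T_n(\cos\theta)=\cos n\theta$. Every $y\ge1$ arises from a real $\zeta\ge1$, so $T_n(y)\ge1$ and $U_n(y)>0$ for $y\ge1$. Put $D_y=1-2ty+t^2=(1-t\zeta)(1-t\zeta^{-1})$. Multiplying or averaging the geometric series for $(1-t\zeta^{\pm1})^{-1}$ gives the formal power series identities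
\[
\sum_{n\ge0}U_n(y)t^n=\frac1{D_y},\qquad\sum_{n\ge0}T_n(y)t^n=\frac{1-ty}{D_y},\qquad 1+2\sum_{j\ge1}T_j(y)t^j=\frac{1-t^2}{D_y},
\]
where the third follows from the second because $2(1-ty)-D_y=1-t^2$.

\begin{lemma}\label{lem:dd}
For $n\ge1$, as polynomials in $x$ and $c$,
\[
\frac{T_n(x)-T_n(c)}{x-c}=U_{n-1}(x)+2\sum_{j=1}^{n-1}U_{n-1-j}(x)\,T_j(c).
\]
\end{lemma}

\begin{proof}
In $(1-tx)D_c-(1-tc)D_x$ the terms $1+t^2$ and the terms $2t^2xc$ cancel, leaving $-t(1+t^2)(x-c)+2t(x-c)=t(1-t^2)(x-c)$. Hence
\[
\sum_{n\ge1}\frac{T_n(x)-T_n(c)}{x-c}\,t^n=\frac1{x-c}\Big(\frac{1-tx}{D_x}-\frac{1-tc}{D_c}\Big)=t\cdot\frac1{D_x}\cdot\frac{1-t^2}{D_c},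
\]
and we compare the coefficients of $t^n$.
\end{proof}

For $x\ge1$ the lemma expands the difference quotient of $T_n$ in the polynomials $T_j(c)$ with positive coefficients. The same then holds for every nonconstant polynomial whose own Chebyshev coefficients are positive.

\subsection*{The node polynomial}
Let $w=k+2\sum_{n=1}^{k-1}(k-n)T_n$, a polynomial of degree $k-1$. Expanding the square and counting the pairs of indices with difference $n$, we get
\[
w(\cos\theta)=\Big|\sum_{m=0}^{k-1}e^{im\theta}\Big|^2,
\]
which equals $|1-e^{ik\theta}|^2/|1-e^{i\theta}|^2$ when $e^{i\theta}\ne1$. So $w\ge0$ on $[-1,1]$, $w(1)=k^2$, and the zeros of $w$ in $[-1,1]$ are exactly the nodes $\cos\theta_j$, $1\le j\le k-1$. The interior zeros are at least double because $w\ge0$, so by the count in Section~\ref{sec:idea} the polynomial $w$ vanishes at the nodes with exactly the multiplicities of the interpolation problem. For $x\ge1$ we have $w(x)\ge w(1)=k^2$, since $T_n(x)\ge1$; in particular $1/w(x)=O(x^{1-k})$ as $x\to\infty$.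

\begin{proof}[Proof of Proposition~\ref{prop:h}]
\emph{Construction.} For $x\ge1$ let
\[
H_x(c)=\frac{w(x)-w(c)}{w(x)(x-c)},\qquad\text{so that}\qquad\frac1{x-c}-H_x(c)=\frac{w(c)}{w(x)(x-c)}.
\]
Thus $H_x$ is a polynomial in $c$ of degree $k-2$ whose difference from the kernel $1/(x-c)$ carries the factor $w(c)$. Write $H_x(c)=\sum_{j=0}^{k-2}\eta_j(x)T_j(c)$. Lemma~\ref{lem:dd}, applied to each term of $w$, gives
\begin{equation}\label{eq:eta}
\eta_j(x)=\frac4{w(x)}\sum_{n=j+1}^{k-1}(k-n)\,U_{n-1-j}(x)>0\qquad(1\le j\le k-2),
\end{equation}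
and $\eta_0(x)=\frac2{w(x)}\sum_{n=1}^{k-1}(k-n)U_{n-1}(x)$. All $\eta_j$ are continuous on $[1,\infty)$. The numerator in \eqref{eq:eta} has degree $k-2-j$, so $\eta_j(x)=O(x^{-1-j})$ is integrable for $j\ge1$. The function $\eta_0$ is not integrable, but at $c=0$ we have $\frac1x-H_x(0)=\frac{w(0)}{xw(x)}=O(x^{-k})$ and $H_x(0)-\eta_0(x)=\sum_{j\ge1}\eta_j(x)T_j(0)=O(x^{-2})$, so $\eta_0(x)-\frac1x=O(x^{-2})$ is integrable. Define
\[
h_j=\frac12\int_1^\infty\eta_j(x)\,dx\quad(1\le j\le k-2),\qquad h_0=\frac12\int_1^\infty\Big(\eta_0(x)-\frac1x\Big)dx-\frac12\log2 .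
\]
Then $h_j>0$ for $1\le j\le k-2$.

\emph{Property \textup{(ii)} on the circle.} Let $z=e^{i\theta}\ne1$ and $c=\cos\theta\in[-1,1)$. By construction,
\[
h(e^{i\theta})=\sum_{j=0}^{k-2}h_jT_j(c)=\frac12\int_1^\infty\Big(H_x(c)-\frac1x\Big)dx-\frac12\log2 .
\]
On the other hand, $\log\frac{x-c}x$ is an antiderivative of $\frac1{x-c}-\frac1x$ that tends to $0$ at infinity, so
\[
-\log|1-e^{i\theta}|=f(c)=\frac12\int_1^\infty\Big(\frac1{x-c}-\frac1x\Big)dx-\frac12\log2 ,
\]
with $f$ as in \eqref{eq:f}. Subtracting,
\[
-\log|1-e^{i\theta}|-h(e^{i\theta})=\frac{w(c)}2\int_1^\infty\frac{dx}{w(x)(x-c)}\ge0 .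
\]
The integral is positive, so equality holds exactly when $w(c)=0$, that is, when $z^k=1$.

\emph{Property \textup{(ii)} inside the disc.} The function $\Psi(z)=\log|1-z|+h(z)$ is the real part of a holomorphic function in $|z|<1$, hence harmonic there. It is continuous on the closed disc minus $1$ and tends to $-\infty$ at $1$. So it is not constant in the open disc, and it attains a maximum value $M$ on the closed disc minus $1$. A nonconstant harmonic function on a connected open set has no maximum there, so $M$ is attained only on the circle, where $\Psi\le0$. Hence $\Psi(z)<M\le0$ for $|z|<1$.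

\emph{Averages over roots of unity.} Since $\sum_{j=0}^{k-1}e^{im\theta_j}=0$ for $0<|m|<k$, the average of a trigonometric polynomial of degree at most $k-1$ over $\theta_0=0,\theta_1,\dots,\theta_{k-1}$ equals its constant term. Let $g(\theta)=h(e^{i\theta})=\sum_{n=0}^{k-2}h_n\cos n\theta$.

\emph{Property \textup{(iii)}.} Averaging $g$ gives $h(1)+\sum_{j=1}^{k-1}g(\theta_j)=kh_0$. By the equality case of (ii), $\sum_{j=1}^{k-1}g(\theta_j)=-\log\prod_{j=1}^{k-1}|1-e^{i\theta_j}|=-\log k$, because the product $\prod_{j=1}^{k-1}(1-e^{i\theta_j})$ is the value of $1+x+\dots+x^{k-1}$ at $x=1$.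

\emph{The value of $h_1$.} On $(0,2\pi)$ the smooth function $-\log\big(2\sin\frac\theta2\big)-g(\theta)$ is nonnegative and vanishes at $\theta_1,\dots,\theta_{k-1}$, so its derivative vanishes there: $g'(\theta_j)=-\frac12\cot\frac{\theta_j}2$. The trigonometric polynomial $g'(\theta)\sin\theta=-\sum_nnh_n\sin n\theta\sin\theta$ has degree at most $k-1$ and constant term $-h_1/2$, and it vanishes at $\theta_0=0$. Averaging it and using $\cot\frac\theta2\sin\theta=1+\cos\theta$ and $\sum_{j=1}^{k-1}\cos\theta_j=-1$, we get
\[
h_1=\frac1k\sum_{j=1}^{k-1}(1+\cos\theta_j)=\frac{k-2}k.\qedhere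
\]
\end{proof}

For $k=4$ we have $w(x)=8x^2(1+x)$, and \eqref{eq:eta} gives $h_2=\frac14\int_1^\infty\big(\frac1{x^2}-\frac1x+\frac1{1+x}\big)dx=\frac14(1-\log2)$. The value found in Section~\ref{sec:idea} is now the integral of the positive function $1/(4x^2(1+x))$.

\section{The exponential bound}\label{sec:exp}

\begin{proof}[Proof of Theorem~\ref{thm:exp}]
If $q=0$ the first inequality is trivial. Otherwise $\lambda_i\ne1$ for $i\ge2$, and since $|\lambda_i|\le1$, Proposition~\ref{prop:h}(ii) applies to each of these $\lambda_i$. Then \eqref{eq:scheme} with $N=k-2$ and property (iii) give $\log q\le\log k-\sum_{n=1}^{k-2}h_ns_n$. The second inequality follows from (i) by dropping the terms $h_ns_n\ge0$ with $n\ge2$; the signs of the $s_n$ are used only here.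

For optimality we perturb the roots of unity so that $s_1$ becomes positive while all points stay on the circle. For $0<a<1$ let $\lambda_1,\dots,\lambda_k$ be the roots of the real polynomial $P_a(x)=x^k-ax^{k-1}+ax-1$, one of which is $\lambda_1=1$. We have
\[
P_a(e^{i\theta})=2i\,e^{ik\theta/2}\Big(\sin\frac{k\theta}2-a\sin\frac{(k-2)\theta}2\Big).
\]
At $\theta=(2m-1)\pi/k$, $0\le m\le k$, the first sine equals $(-1)^{m+1}$, so the bracket has alternating signs. It therefore vanishes in each of the $k$ open intervals between these points. The intervals are disjoint and lie in an interval of length $2\pi$, so $P_a$ has $k$ distinct roots on the unit circle, and these are all its roots. The left side of \eqref{eq:newton} is $1-at+at^{k-1}-t^k$, which agrees with $1-at=\exp(-\sum_na^nt^n/n)$ modulo $t^{k-1}$. Hence $s_n=a^n>0$ for $1\le n\le k-2$, and the family is admissible, with $s_1=a$ and $q=P_a'(1)=k-(k-2)a$. If $q\le ke^{-\gamma s_1}$ holds for all admissible families of size $k$, then $1-(1-\frac2k)a\le e^{-\gamma a}$ for $0<a<1$. Both sides equal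 $1$ at $a=0$, and comparing their derivatives there gives $\gamma\le1-\frac2k$.
\end{proof}

\section{The inequality $q\le\sigma$ and its equality cases}\label{sec:main}

Theorem~\ref{thm:exp} does not imply Theorem~\ref{thm:main} in all cases. The bound $ke^{-(1-2/k)s_1}$ stays away from $0$ while $\sigma=k-s_1$ tends to $0$ as $s_1\to k$, and for $k=3$ we have $3e^{-s_1/3}>3-s_1$ whenever $s_1>0$. These failures occur for small $\sigma$, where the arithmetic--geometric mean inequality suffices. We split at $\sigma=4$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]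
\emph{Case $\sigma\le4$.} Group $\lambda_2,\dots,\lambda_k$ into $r\ge1$ blocks, each a single real number or a pair of nonreal conjugates. To a real block $\lambda$ attach $u=1-\lambda$, and to a pair $\{b,\bar b\}$ attach $u=2-2\operatorname{Re}b$. Denote these numbers by $u_1,\dots,u_r$. They are nonnegative and have sum $\sigma$. A real block contributes the factor $u$ to $q$, and a pair contributes
\begin{equation}\label{eq:pair}
|1-b|^2=u-(1-|b|^2)\le u .
\end{equation}
So $q\le u_1\cdots u_r$. If $r=1$, this is $q\le\sigma$. If $r\ge2$, then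
\begin{equation}\label{eq:amgm}
q\le u_1\cdots u_r\le\Big(\frac\sigma r\Big)^r=\sigma\,\frac{\sigma^{r-1}}{r^r}\le\sigma\,\frac{4^{r-1}}{r^r}\le\sigma ,
\end{equation}
since $4^{r-1}=r^r$ for $r=2$, while $16<27$ for $r=3$ and $4^{r-1}\le r^{r-1}<r^r$ for $r\ge4$. No power sum is used in this case.

\emph{Case $\sigma>4$.} If $k=2$, then $\sigma=1-\lambda_2\le2$. So $k\ge3$, hence $s_1\ge0$, and $k-s_1>4$ gives $k\ge5$ and $0\le s_1<k-4$. Let
\[
\varphi(s)=\log(k-s)-\log k+\Big(1-\frac2k\Big)s\qquad(0\le s\le k-4),
\]
so that $ke^{-(1-2/k)s}=(k-s)e^{-\varphi(s)}$. The function $\varphi$ is concave and $\varphi(0)=0$. From $\log\frac k4\le\frac k4-1$ and $k\ge5$,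
\[
\varphi(k-4)=\frac{(k-2)(k-4)}k-\log\frac k4\ge(k-4)\Big(\frac{k-2}k-\frac14\Big)>0 .
\]
By concavity $\varphi(s)\ge\frac s{k-4}\,\varphi(k-4)$, so $\varphi>0$ on $(0,k-4]$. Theorem~\ref{thm:exp} gives
\begin{equation}\label{eq:large}
q\le(k-s_1)\,e^{-\varphi(s_1)}\le k-s_1=\sigma ,
\end{equation}
and the last inequality is strict unless $s_1=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:equality}]
In case (a) both sides equal $1-\lambda_2$, and in case (b) both are $0$. In case (c), $q$ is the derivative of $x^k-1$ at $1$, so $q=k$, and $s_1=0$, so $\sigma=k$.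

Conversely, let $q=\sigma$ and $k\ge3$. If $\sigma=0$, then $\operatorname{Re}\lambda_i=1$ for all $i$, and $|\lambda_i|\le1$ gives (b). Let $q=\sigma>0$. We show that (c) holds.

\emph{Case $\sigma>4$.} Equality in \eqref{eq:large} forces $s_1=0$, so $q=k$. Then
\[
\log k=\log q\le-\sum_{i\ge2}h(\lambda_i)=\log k-\sum_{n=1}^{k-2}h_ns_n\le\log k ,
\]
and both inequalities are equalities. The first, by Proposition~\ref{prop:h}(ii), shows that every $\lambda_i$ is a $k$-th root of unity. The second, since $h_n>0$, shows that $s_n=0$ for $1\le n\le k-2$. It remains to exclude repetitions. As $\lambda_i^{k-1}=\overline{\lambda_i}$, we also have $s_{k-1}=\overline{s_1}=0$. By \eqref{eq:newton}, $\prod_i(x-\lambda_i)=x^k+a_k$, and $a_k=-1$ because $1$ is a root.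

\emph{Case $0<\sigma\le4$, $r\ge3$.} Here $4^{r-1}<r^r$, so \eqref{eq:amgm} gives $q<\sigma$. This case does not occur.

\emph{Case $0<\sigma\le4$, $r=2$.} Equality in \eqref{eq:amgm} forces $\sigma=4$ and $u_1=u_2=2$, and, since $q=u_1u_2>0$, equality in \eqref{eq:pair} for each pair, that is, $|b|=1$. A real block is then $\{-1\}$. A pair has $\operatorname{Re}b=0$, so it is $\{i,-i\}$. Two blocks $\{-1\}$ give $s_1=-1$, and two blocks $\{i,-i\}$ give $s_2=-3$; both are impossible. One block of each kind gives the family $1,-1,i,-i$, which is (c) with $k=4$.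

\emph{Case $0<\sigma\le4$, $r=1$.} Since $k\ge3$, the block is a pair, so $k=3$, and equality in \eqref{eq:pair} gives the family $1,e^{i\theta},e^{-i\theta}$ with $0<\theta<\pi$. Now $1+2\cos n\theta=\operatorname{tr}A^n\ge0$ for all $n\ge1$, so no multiple $n\theta$ lies in the interval $(2\pi/3,4\pi/3)$. For $n=1$ this gives $\theta\le2\pi/3$. If $\theta<2\pi/3$, the smallest $n$ with $n\theta>2\pi/3$ satisfies $n\theta\le2\pi/3+\theta<4\pi/3$, a contradiction. So $\theta=2\pi/3$, which is (c) with $k=3$.
\end{proof}

\begin{remark}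
The last case is the only one that uses more than admissibility, and there the extra information is needed: for $0<\theta\le2\pi/3$ the family $1,e^{i\theta},e^{-i\theta}$ is admissible and has $q=\sigma=2-2\cos\theta$.
\end{remark}

\section{Bounds for $P$ and $P'$ on $[1,\infty)$}\label{sec:x}

To bound $P'(x_0)$ for $x_0>1$ we rescale so that $x_0$ moves to $1$. The point $1$ is then no longer a root. Subtracting a constant makes it a root again, and this changes neither the derivative nor the power sums of orders up to $k-1$. The new roots are not given as eigenvalues of a nonnegative matrix, and they may include $0$. This is why Theorem~\ref{thm:main} is stated for admissible families.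

\begin{proof}[Proof of Theorem~\ref{thm:x}]
At $x=1$ the first inequality is Theorem~\ref{thm:main}. Fix $x_0>1$ and put
\[
\mu_i=\lambda_i/x_0,\qquad Q(y)=\prod_{i=1}^k(y-\mu_i)=x_0^{-k}P(x_0y),\qquad R(y)=Q(y)-Q(1).
\]
Then $|\mu_i|<1$, and $s_n(\mu)=x_0^{-n}\operatorname{tr}A^n\ge0$ for all $n\ge1$. The polynomial $R$ is real and monic of degree $k$, and $R(1)=0$. Let $\nu_1=1,\nu_2,\dots,\nu_k$ be its roots. As $R$ and $Q$ differ only in the constant term, \eqref{eq:newton} gives $s_n(\nu)=s_n(\mu)\ge0$ for $1\le n\le k-1$.

We claim that $|\nu_i|\le1$ for all $i$. For $|z|\ge1$, \eqref{eq:newton} with $t=1/z$ gives $Q(z)=z^k\exp\big(-\sum_{n\ge1}s_n(\mu)z^{-n}/n\big)$. Since $s_n(\mu)\ge0$ for \emph{all} $n$ and $\operatorname{Re}z^{-n}\le|z|^{-n}$,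
\[
|Q(z)|=|z|^k\exp\Big(-\sum_{n\ge1}\frac{s_n(\mu)}n\operatorname{Re}z^{-n}\Big)\ge|z|^k\exp\Big(-\sum_{n\ge1}\frac{s_n(\mu)}n|z|^{-n}\Big)=Q(|z|)>0 .
\]
For real $y\ge1$ the real number $Q'(y)/Q(y)$ equals $\sum_i\operatorname{Re}\frac1{y-\mu_i}$, which is positive because $\operatorname{Re}(y-\mu_i)>0$. So $Q$ is positive and strictly increasing on $[1,\infty)$. For $|z|>1$ we obtain $|Q(z)|\ge Q(|z|)>Q(1)>0$, hence $Q(z)\ne Q(1)$ and $R(z)\ne0$. This proves the claim.

Thus $\nu_1,\dots,\nu_k$ is admissible, and Theorem~\ref{thm:main} gives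
\[
x_0^{1-k}P'(x_0)=Q'(1)=R'(1)=\prod_{i=2}^k(1-\nu_i)\le k-s_1(\nu)=k-\frac{\operatorname{tr}A}{x_0}.
\]
Multiplying by $x_0^{k-1}$ gives the first inequality at $x_0$. Integrating it from $1$ to $x$ and using $P(1)=0$ gives the second.
\end{proof}

\begin{thebibliography}{1}

\bibitem{conj}
\emph{An improvement of an inequality of Fiedler leading to a new conjecture on nonnegative matrices},
\texttt{https://core.ac.uk/download/215998172.pdf}.

\end{thebibliography}
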